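
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Bold play need not be optimal\\ in a primitive casino with inflation}


\begin{abstract}
A gambler must pay a debt that grows by a factor $1+\alpha$ with every bet. A bet of size $y$ wins $ry$ with probability $w$ and loses $y$ otherwise. It was conjectured that bold play maximizes the probability of paying the debt whenever $0<\alpha<r<1$ and $w\le 1/(1+r)$. We show that this fails for every $w$ strictly between $\frac12$ and $\varphi=(\sqrt5-1)/2$: for each such $w$ there are $(r,\alpha)$ in this range for which, from some fortune, a more cautious first bet does strictly better. An explicit instance is $w=\frac{11}{20}$, $r=\frac{9}{11}$, $\alpha=\frac1{1000}$. In the other direction, bold play is optimal whenever $0<\alpha<r$, $w\le\varphi$ and $r(1+r)\le 1+\alpha$;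 in particular, when $w=\varphi$ it is optimal for all $(r,\alpha)$ in the range of the conjecture.
\end{abstract}

\section{The game, the question and the answer}\label{sec:intro}

A gambler owes a debt and holds a fortune strictly smaller than the debt. He may repeatedly stake any amount $y$ between $0$ and his current fortune. He then gains $ry$ with probability $w$ and loses the stake with probability $1-w$, independently of earlier bets; here $r>0$ and $0<w<1$. Each time he places a bet, his debt is multiplied by $1+\alpha$, where $\alpha>0$. He wants to maximize the probability of ever being able to pay in full.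

We measure the fortune in units of the current debt. The goal is then the number $1$, and a stake $y\in[0,f]$ at the normalized fortune $f$ leads to
\begin{equation}\label{eq:moves}
\frac{f+ry}{1+\alpha}\ \text{ with probability } w,\qquad
\frac{f-y}{1+\alpha}\ \text{ with probability } 1-w .
\end{equation}
\emph{Bold play} stakes $\min\{f,(1+\alpha-f)/r\}$ at each $f\in(0,1)$: everything, or just enough to reach the goal with one win, whichever is smaller. It is called \emph{optimal} if it maximizes the probability of reaching the goal from every initial fortune $0<f<1$.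

The casino is fair when $w(1+r)=1$ and subfair when $w(1+r)<1$, since a unit stake has expected gain $wr-(1-w)$. The condition $\alpha<r$ says that the game is not hopeless: if $\alpha\ge r$, then by \eqref{eq:moves} even a win with the whole fortune staked does not increase the normalized fortune.

There are two reasons to expect boldness to be right. In a subfair casino every unit staked loses money on average, so one should not stake more often than needed; and inflation punishes every bet, however small, so one should hurry. Without inflation boldness is indeed right: Dubins and Savage showed that bold play is optimal when $\alpha=0$ and $w(1+r)\le1$. With inflation, Chen, Shepp and Zame showed that bold play is not optimal for some subfair casinos with $r>1$ and $1/r\le\alpha<r$, and they conjectured that it is optimal for $0<\alpha<r<1$ and $w\le 1/(1+r)$. The conjecture has been established for $0<\alpha<r<1$ and $w\le\frac12$. The problem treated here, whose source is \cite{source}, concerns the remaining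 range:
\begin{quote}
\emph{Is bold play optimal for $0<\alpha<r<1$ and $\frac12<w\le\frac1{1+r}$?}
\end{quote}
The answer is no. Let $\varphi=\frac{\sqrt5-1}2\approx0.618$, so that $\varphi+\varphi^2=1$ and $\frac1{1+\varphi}=\varphi$.

\begin{theorem}\label{thm:A}
Let $\frac12<w<\varphi$ and $r=\frac{1-w}w$, so that $w=\frac1{1+r}$ and $\varphi<r<1$. There is $\alpha_0>0$ such that bold play is not optimal for any $0<\alpha<\alpha_0$. For each such $(r,\alpha)$ there is $\eta>0$ such that bold play is also not optimal for any win probability $w'\in(\frac1{1+r}-\eta,\frac1{1+r}]$, hence also in some strictly subfair casinos.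
\end{theorem}

\begin{theorem}\label{thm:B}
If $0<\alpha<r$, $w+w^2\le1$ and $r(1+r)\le1+\alpha$, then bold play is optimal.
\end{theorem}

Theorem~\ref{thm:B} does not assume $w\le1/(1+r)$, and $r<1$ is automatic, since $r(1+r)\le1+\alpha<1+r$.

\begin{corollary}\label{cor}
\textup{(i)} For $w\in(\frac12,\varphi]$, bold play is optimal for all $0<\alpha<r<1$ with $w\le\frac1{1+r}$ if and only if $w=\varphi$. In particular, the constant $\frac12$ in the result for $w\le\frac12$ cannot be increased.

\textup{(ii)} For $r\in(0,1)$, bold play is optimal for all $\alpha\in(0,r)$ and all $\frac12<w\le\min(\varphi,\frac1{1+r})$ if and only if $r\le\varphi$.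
\end{corollary}

\begin{proof}
(i) If $w=\varphi\le\frac1{1+r}$, then $r\le\varphi$, so $r(1+r)\le1<1+\alpha$ and Theorem~\ref{thm:B} applies. If $\frac12<w<\varphi$, Theorem~\ref{thm:A} gives a counterexample. In particular, for every $w_0>\frac12$ there is a counterexample with $\frac12<w<\min(w_0,\varphi)$, which is the last sentence.

(ii) If $r\le\varphi$, then again $r(1+r)\le1<1+\alpha$ and Theorem~\ref{thm:B} applies. If $r>\varphi$, then $w=\frac1{1+r}\in(\frac12,\varphi)$ and Theorem~\ref{thm:A} applies with this $w$.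
\end{proof}

\begin{remark}
The smallness of $\alpha$ in Theorem~\ref{thm:A} cannot be dropped. With $w$ and $r$ as there, bold play is optimal for every $\alpha$ with $r^2+r-1\le\alpha<r$, by Theorem~\ref{thm:B}. Here $r^2+r-1>0$ because $r>\varphi$, and the interval is nonempty because $r<1$.
\end{remark}

We do not settle the case $w>\varphi$, nor the exact boundary of the failure region inside $\{w<\varphi,\ r(1+r)>1+\alpha\}$.

\paragraph{The idea.} Write $\mathsf W$ and $\mathsf L$ for a won and a lost bet. The counterexample is a cautious first bet after which play is bold again. Compared with bold play it gives up a reserve $s$ held after the outcome $\mathsf{WLL}$ and receives a reserve $rs$ after $\mathsf{LWW}$. When $w>\frac12$ the outcome $\mathsf{LWW}$ is more likely than $\mathsf{WLL}$, and the question is whether this makes up for the shrunken reserve. In a fair casino without inflation the trade is exactly neutral. With small inflation it is therefore decided by a first-order effect: how much fortune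 inflation is expected to eat when one plays boldly from $s$ and from $rs$. Sections~\ref{sec:exchange}--\ref{sec:A} carry this out.

The two hypotheses of Theorem~\ref{thm:B} beyond $0<\alpha<r$ are those that make the trade visibly unprofitable, and Section~\ref{sec:B} shows that then no other deviation is profitable either. For fair casinos and $\alpha\to0$ these hypotheses turn into $w\le\varphi$ and $w\ge\varphi$, and this is where the golden ratio comes from.

\section{The bold value function}\label{sec:prelim}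

Throughout, $0<\alpha<r<1$, and
\[
\kappa=1-w,\qquad a=1+\alpha,\qquad c=\frac a{1+r},\qquad L(x)=\frac{x-c}{rc},\qquad z=L(1)=\frac{1-c}{rc}.
\]
Since $\alpha<r<1$ we have $\frac12<c<1$. As $c(1+r)=a$,
\begin{equation}\label{eq:oneminusL}
1-L(x)=\frac{a-x}{rc},\qquad\text{in particular}\qquad 0<z=1-\frac{\alpha}{rc}<1 .
\end{equation}
The map $L$ is increasing and affine. It maps $[c,1)$ onto $[0,z)$; that $z<1$ is the effect of inflation.

The goal counts as reached once the normalized fortune is at least $1$. If one insists on exactly $1$, nothing changes: bold play and the improving strategy below never overshoot, and in the proof of Theorem~\ref{thm:B} counting an overshoot as success only helps the competitors of bold play. Strategies may depend on the history, with measurable stakes.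

\paragraph{The functional equation.} Bold play stakes everything if and only if $f\le(a-f)/r$, that is, $f\le c$. In that case a win gives $f(1+r)/a=f/c$ and a loss gives $0$. For $f\ge c$ the stake is $y=(a-f)/r$; a win gives $1$, and a loss gives $(f-y)/a=\frac{(1+r)f-a}{ra}=L(f)$. Let $Q(f)$ be the success probability of bold play from $f$, with $Q=1$ on $[1,\infty)$. Conditioning on the first bet,
\begin{equation}\label{eq:Q}
Q(x)=wQ(x/c)\quad(0\le x<c),\qquad Q(x)=w+\kappa Q(L(x))\quad(c\le x<1).
\end{equation}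
The right-hand sides, together with the value $1$ on $[1,\infty)$, define an operator on bounded functions on $[0,\infty)$. It is a contraction in the sup norm with factor $\theta=\max(w,\kappa)<1$. Hence $Q$ is the only bounded function that satisfies \eqref{eq:Q} and equals $1$ on $[1,\infty)$, and it is the uniform limit of the iterates $Q_n$ started at $Q_0=1_{[1,\infty)}$, with $|Q-Q_n|\le\theta^n$. The operator preserves the set of nondecreasing $[0,1]$-valued functions vanishing at $0$: the new function is nondecreasing on $[0,c)$ with values at most $w$, and nondecreasing on $[c,1)$ with values in $[w,1]$. So $Q$ is nondecreasing, $0\le Q\le 1$ and $Q(0)=0$. By \eqref{eq:Q},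
\begin{equation}\label{eq:scale}
Q(c)=w,\qquad Q(cx)=wQ(x)\quad(0\le x\le1).
\end{equation}

\paragraph{Bets as pairs.} It is convenient to describe a bet by its two results $U$ (win) and $D$ (loss). Staking $y\in[0,f]$ at $f$ leads to $U=\frac{f+ry}a$ and $D=\frac{f-y}a$, and the pairs arising in this way are exactly those with
\begin{equation}\label{eq:bets}
0\le D\le U,\qquad U+rD=t:=\frac fc .
\end{equation}
Indeed $U+rD=f(1+r)/a=f/c$. Conversely, given such a pair put $y=f-aD$. Then $y\le f$ means $D\ge0$, and $y\ge0$ means $aD\le f$, that is, $(1+r)D\le t$, that is, $D\le U$.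

\begin{lemma}\label{lem:criterion}
If $wQ(U)+\kappa Q(D)>Q(f)$ for some bet at some $f\in(0,1)$, then bold play is not optimal from $f$. If $wQ(U)+\kappa Q(D)\le Q(f)$ for all bets at all $f\in[0,1)$, then bold play is optimal.
\end{lemma}

\begin{proof}
In the first case, make this bet and then play boldly. In the second case, let $X_n$ be the fortune after $n$ bets under an arbitrary strategy started at $f$, stopped on reaching $[1,\infty)$ (and kept constant if the gambler stops betting). Then $Q(X_n)$ is a supermartingale, and $Q=1$ on $[1,\infty)$, so the probability of success within $n$ bets is at most $E\,Q(X_n)\le Q(f)$. Let $n\to\infty$.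
\end{proof}

\section{Trading $\mathsf{WLL}$ for $\mathsf{LWW}$}\label{sec:exchange}

We look for a deviation that changes the course of bold play as little as possible. Suppose bold play from $f<c$ passes, along $\mathsf{WLL}$, through
\[
f=ct\ \to\ t\ \to\ x=L(t)\ \to\ s=L(x),\qquad\text{where } x=c+rcs,\quad t=c+rcx<1 .
\]
So bold play succeeds on $\mathsf{WW}$ and on $\mathsf{WLW}$, holds $s$ after $\mathsf{WLL}$, and is ruined if the first bet is lost. Now we make a different first bet and play boldly afterwards. How much do we need after a first win in order to keep the successes on $\mathsf{WW}$ and $\mathsf{WLW}$? It suffices to be at a fortune $U\ge c$ with $L(U)\ge c$, and the smallest such fortune is $U=c+rc^2$. The rest of the budget \eqref{eq:bets} can be saved for the losing branch: $D=(t-U)/r=c(x-c)=rc^2s$. Bold play from $D=c\cdot c\cdot rs$ stakes everything twice and, after two wins, holds $rs$. The comparison is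
\[
\begin{array}{l|ccccc}
\text{outcome} & \mathsf{WW} & \mathsf{WLW} & \mathsf{WLL} & \mathsf{LWW} & \mathsf{LL},\ \mathsf{LWL}\\ \hline
\text{bold play} & \text{goal} & \text{goal} & s & 0 & 0\\
\text{cautious first bet} & \text{goal} & \text{goal} & 0 & rs & 0
\end{array}
\]
The outcomes $\mathsf{WLL}$ and $\mathsf{LWW}$ have probabilities $w\kappa^2$ and $w^2\kappa$.

\begin{lemma}\label{lem:exchange}
Let $s>0$, $x=c+rcs$, $t=c+rcx$, and suppose $t<1$. If $wQ(rs)>\kappa Q(s)$, then bold play is not optimal from $f=ct$. The condition $t<1$ is equivalent to $s<L(z)$.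
\end{lemma}

\begin{proof}
Note that $x=L(t)$ and $s=L(x)$. Since $L$ is increasing, $t<1$ if and only if $x=L(t)<L(1)=z$, if and only if $s=L(x)<L(z)$. Assume $t<1$. Then $c<x<z<1$ and $s=L(x)<L(1)<1$.

Let $U=c+rc^2$ and $D=rc^2s=c(x-c)$. Then $U+rD=c+rc^2+rc(x-c)=t$ and $0\le D<c<U\le t<1$, so \eqref{eq:bets} holds. Since $L(U)=c$, \eqref{eq:Q} and \eqref{eq:scale} give
\[
Q(U)=w+\kappa w,\qquad Q(D)=wQ(rcs)=w^2Q(rs),
\]
\[
Q(f)=wQ(t)=w\bigl(w+\kappa Q(x)\bigr)=w\bigl(w+\kappa w+\kappa^2Q(s)\bigr).
\]
Hence $wQ(U)+\kappa Q(D)-Q(f)=w\kappa\,[\,wQ(rs)-\kappa Q(s)\,]>0$, and Lemma~\ref{lem:criterion} applies.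
\end{proof}

In two cases the trade cannot gain. If $w\le\frac12$, then $wQ(rs)\le\kappa Q(rs)\le\kappa Q(s)$. If $r\le c$ and $w^2\le\kappa$, then $wQ(rs)\le wQ(cs)=w^2Q(s)\le\kappa Q(s)$; these are the hypotheses of Theorem~\ref{thm:B}, since $r\le c$ means $r(1+r)\le1+\alpha$ and $w^2\le\kappa$ means $w+w^2\le1$.

\section{Fair casinos: the inflation tax}\label{sec:fair}

In this section the casino is fair: $r=\kappa/w$ with $w>\frac12$. Then $1+r=\frac1w$, so $c=aw$ and $rc=a\kappa$. If $\alpha$ were $0$, then $Q(x)=x$ on $[0,1]$ would solve \eqref{eq:Q}, and $wQ(rs)=\kappa Q(s)$ would hold for all $s\in[0,1]$: the trade is neutral. We therefore isolate the effect of $\alpha$ by setting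
\[
G(x)=\frac a\alpha\bigl(x-Q(x)\bigr)\qquad(0\le x\le1).
\]

\begin{lemma}\label{lem:G}
We have $G(0)=G(1)=0$, $G\ge0$, and
\begin{equation}\label{eq:G}
G(x)=x+wG(x/c)\quad(0\le x<c),\qquad G(x)=x+\kappa G(L(x))\quad(c\le x<1).
\end{equation}
Moreover,
\begin{equation}\label{eq:compare}
wQ(rs)>\kappa Q(s)\iff G(rs)<rG(s)\qquad(0\le s\le 1).
\end{equation}
If in addition $aw^2\le\kappa$, then $G\le\frac1w$ and
\begin{equation}\label{eq:Gbounds}
G(x)\le1+x\quad(0\le x<1),\qquad G(x)\le2x+w\quad(0\le x<c).
\end{equation}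
\end{lemma}

\begin{proof}
The values at $0$ and $1$ are clear. For $x<c$ we use $w/c=1/a$:
\[
wG(x/c)=\frac a\alpha\Bigl(\frac xa-wQ(x/c)\Bigr)=\frac a\alpha\Bigl(\frac xa-Q(x)\Bigr)=G(x)-\frac a\alpha\Bigl(x-\frac xa\Bigr)=G(x)-x .
\]
For $c\le x<1$ we have $\kappa L(x)=\frac{x-c}a=\frac xa-w$, so
\[
\kappa G(L(x))=\frac a\alpha\Bigl(\frac xa-w-\kappa Q(L(x))\Bigr)=\frac a\alpha\Bigl(\frac xa-Q(x)\Bigr)=G(x)-x .
\]
The right-hand sides of \eqref{eq:G} define a sup-norm contraction on bounded functions on $[0,1)$ that preserves nonnegativity, and $G$ is its fixed point. Iterating from $0$ we get $G\ge0$. Since $\kappa=wr$, the left side of \eqref{eq:compare} says $Q(rs)>rQ(s)$, that is, $rs-Q(rs)<r(s-Q(s))$.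

Let $m=\sup G$. By \eqref{eq:G}, $G(x)\le c+wm=aw+wm$ for $x<c$ and $G(x)\le1+\kappa m$ for $c\le x<1$. So $m\le\max(aw+wm,\,1+\kappa m)$, which gives $m\le\max(\frac{aw}\kappa,\frac1w)$. If $aw^2\le\kappa$, this is $\frac1w$. Then $G(x)\le x+w\cdot\frac1w=x+1$ for $x<c$, and $G(x)\le x+\frac\kappa w<x+1$ for $c\le x<1$ because $w>\frac12$. Using the first bound of \eqref{eq:Gbounds} once more, for $x<c$ we get $G(x)\le x+w(1+\frac xc)=x+w+\frac xa\le2x+w$.
\end{proof}

Iterating \eqref{eq:G} shows that $G(x)$ is the expected sum of all normalized fortunes at which bold play from $x$ places a bet; inflation takes a fraction $\alpha/a$ of each. This explains where bold play is weak. When $\alpha$ is small, a gambler just short of the goal needs only a tiny stake, but inflation taxes his whole fortune with each bet. As we shall see, $G(x)$ is then close to the upper bound $\frac1w$ of Lemma~\ref{lem:G}. By \eqref{eq:compare} we want $s$ to be such an expensive position and $rs$ to be a cheap one.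

\begin{proposition}\label{prop:example}
For $w=\frac{11}{20}$, $r=\frac9{11}$, $\alpha=\frac1{1000}$, bold play is not optimal.
\end{proposition}

\begin{proof}
Here $w(1+r)=1$, $\kappa=0.45$, $c=aw=0.55055$, $rc=a\kappa=0.45045$, and $aw^2<0.31<\kappa$, so \eqref{eq:Gbounds} is available. Take $s=0.99$. Then $x=c+rcs=0.9964955$ and $t=c+rcx=0.99942\ldots<1$.

\emph{Lower bound at $s$.} $L(s)=\frac{0.43945}{0.45045}\ge0.9755$ and $L^2(s)\ge\frac{0.9755-0.55055}{0.45045}\ge0.9433$; both points lie in $[c,1)$. By \eqref{eq:G} and $G\ge0$,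
\[
G(s)\ge0.99+0.45\cdot0.9755+0.2025\cdot0.9433>1.619,\qquad rG(s)>1.3246 .
\]

\emph{Upper bound at $rs=0.81$.} We have $0.81\ge c$ and $L(0.81)=\frac{0.25945}{0.45045}\in[0.5759,0.5760]$, which is again at least $c$. Further, $L^2(0.81)\le\frac{0.5760-0.55055}{0.45045}\le0.0566$. By \eqref{eq:G} and the first bound in \eqref{eq:Gbounds},
\[
G(0.81)\le0.81+0.45\cdot0.5760+0.2025\cdot1.0566<1.2833 .
\]
So $G(rs)<rG(s)$, and \eqref{eq:compare} and Lemma~\ref{lem:exchange} apply.
\end{proof}

Concretely, at $f=ct\approx0.55023<c$ bold play stakes everything, while staking $y=f-aD\approx0.30447$ and then playing boldly is strictly better. This already answers the question of Section~\ref{sec:intro} in the negative.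

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Fix $w\in(\frac12,\varphi)$ and $r=\kappa/w$, and let $\alpha\downarrow0$. All limits below are of this kind, and ``small $\alpha$'' means all sufficiently small $\alpha>0$; in particular $\alpha<r$. Since $w<\varphi$ we have $w^2<\kappa$, so $aw^2\le\kappa$ for small $\alpha$ and \eqref{eq:Gbounds} holds. Further $c=aw\to w$, $rc=a\kappa\to\kappa$, $z\to1$ and $L(z)\to1$.

\begin{lemma}\label{lem:nearone}
If $x_\alpha<1$ and $x_\alpha\to1$, then $\liminf G(x_\alpha)\ge\frac1w$.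
\end{lemma}

\begin{proof}
By \eqref{eq:oneminusL}, $1-L(x)=\frac{\alpha+1-x}{a\kappa}$. So for fixed $K$ the points $L^j(x_\alpha)$, $0\le j<K$, tend to $1$. For small $\alpha$ they are at least $c$, and they are less than $1$ because $L$ maps $[c,1)$ into $[0,z)$. Applying the second equation of \eqref{eq:G} $K$ times and using $G\ge0$,
\[
G(x_\alpha)\ge\sum_{j<K}\kappa^jL^j(x_\alpha)\ \longrightarrow\ \sum_{j<K}\kappa^j=\frac{1-\kappa^K}w .
\]
Let $K\to\infty$.
\end{proof}

It remains to choose $s=s_\alpha\in(0,L(z))$ with $rG(s)>G(rs)$ for small $\alpha$. The obvious choice is $s$ near $1$, and we use it in Case~II. But as $w\downarrow\frac12$ we have $r\to1$, so that $rs$ comes close to $1$ as well and need not be cheap. In Case~I we therefore choose $s$ so that one loss and one win lead from $s$ to a fortune just short of the goal.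

\paragraph{Case I: $\frac12<w<2-\sqrt2$.} Let $s=c+rc^2(1-\alpha)$. Then $s\to w+\kappa w=w(2-w)<1$, so $s<L(z)$ for small $\alpha$. Since $L(s)=c(1-\alpha)<c$, \eqref{eq:G} gives $G(s)=s+\kappa\bigl[c(1-\alpha)+wG(1-\alpha)\bigr]$, and by Lemma~\ref{lem:nearone}
\[
\liminf G(s)\ge w(2-w)+\kappa(w+1).
\]
On the other side, $rs\to b:=rw(2-w)=(1-w)(2-w)$. We have $b>w$ if and only if $w^2-4w+2>0$, that is, $w<2-\sqrt2$. So $rs\ge c$ for small $\alpha$, and by \eqref{eq:G} and \eqref{eq:Gbounds}
\[
G(rs)\le rs+\kappa\bigl(1+L(rs)\bigr)\ \longrightarrow\ b+\kappa+(b-w)=2b+1-2w .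
\]
Since $rw(2-w)=b$ and $b+1-2w=3-5w+w^2$,
\begin{align*}
\liminf\,[rG(s)-G(rs)]&\ge r\kappa(1+w)-(b+1-2w)
=\frac{(1-w)^2(1+w)-w(3-5w+w^2)}w\\
&=\frac{(1-w-w^2+w^3)-(3w-5w^2+w^3)}w=\frac{(2w-1)^2}w>0 .
\end{align*}

\paragraph{Case II: $2-\sqrt2\le w<\varphi$.} Let $s=L(z)-\alpha$. Then $s\to1$ and $s<L(z)$, and $\liminf G(s)\ge\frac1w$ by Lemma~\ref{lem:nearone}. Since $w^2<\kappa$ we have $r>w$, so $rs\ge c$ for small $\alpha$, and $L(rs)\to h:=\frac{r-w}\kappa$.

We claim $h<w$. Multiplying $r-w<\kappa w$ by $w$ and using $rw=1-w$, this is equivalent to $w^3-2w^2-w+1<0$. The left side is decreasing on $(0,1)$, since its derivative $3w^2-4w-1$ is convex and negative at $0$ and at $1$. At $w=2-\sqrt2$ we have $w^2=4w-2$ and $w^3=14w-8$, so the value there is $5w-3=7-5\sqrt2<0$. This proves the claim, so $L(rs)<c$ for small $\alpha$, and the second bound in \eqref{eq:Gbounds} gives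
\[
G(rs)\le rs+\kappa\bigl(2L(rs)+w\bigr)\ \longrightarrow\ r+2(r-w)+\kappa w=3r-w-w^2 .
\]
It remains to see that $3r-w-w^2<\frac rw$. Multiplying by $w^2$ and using $rw=1-w$, this is $3w(1-w)-w^3-w^4<1-w$, that is,
\[
\pi(w):=w^4+w^3+3w^2-4w+1>0 .
\]
On $[\frac12,1]$ the derivative $\pi'(w)=4w^3+3w^2+6w-4$ is increasing with $\pi'(\frac12)=\frac14$, so $\pi$ is increasing there. At $w=2-\sqrt2$, where also $w^4=48w-28$, we get $\pi=70w-41=99-70\sqrt2>0$, because $99^2=9801>9800=2\cdot70^2$. Hence $\liminf[rG(s)-G(rs)]>0$.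

In both cases $G(rs)<rG(s)$ for all small $\alpha$. By \eqref{eq:compare} and Lemma~\ref{lem:exchange}, bold play is not optimal.

\paragraph{Strictly subfair casinos.} Fix $r$, such an $\alpha$, and the corresponding $s$, and let the win probability $w'$ vary near $\frac1{1+r}$. The quantities $c$ and $z$ and the map $L$ do not depend on $w'$. For each $x$ the iterates $Q_n(x)$ of Section~\ref{sec:prelim} are polynomials in $w'$, and $|Q-Q_n|\le\max(w',1-w')^n$. So $Q(x)$ is a locally uniform limit of polynomials and is continuous in $w'$. The strict inequality $w'Q(rs)>(1-w')Q(s)$ holds at $w'=\frac1{1+r}$, hence on some interval $(\frac1{1+r}-\eta,\frac1{1+r}]$. Lemma~\ref{lem:exchange}, which needs no fairness, applies there. This completes the proof of Theorem~\ref{thm:A}. \qed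

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

From now on
\[
w^2\le\kappa\qquad\text{and}\qquad r\le c,
\]
which are the hypotheses $w+w^2\le1$ and $r(1+r)\le1+\alpha$.

\paragraph{Plan.} By Lemma~\ref{lem:criterion} we must show that no first bet $(U,D)$ gains. A bet with $U\ge1$ is easily dealt with. If $U<1$ and $U,D$ lie on the same side of $c$, then either there is plainly no gain, or one step of \eqref{eq:Q} on both turns $(U,D)$ into another bet, and a possible gain shrinks by a factor of at most $\theta$. The critical bets are those with $D<c\le U<1$. For them, with $u=L(U)$ and $\delta=D/c$,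
\[
wQ(U)+\kappa Q(D)=w\bigl[w+\kappa\bigl(Q(u)+Q(\delta)\bigr)\bigr],
\]
because winning after a loss and losing after a win have the same probability $w\kappa$. If $t=f/c<1$, then $u+\delta=L(t)$ and $Q(f)=w[w+\kappa Q(L(t))]$. So we need $Q$ to be superadditive: $Q(u)+Q(\delta)\le Q(u+\delta)$ if $u+\delta<1$. We prove this by the same recursive method. Since the recursion leads to sums above $1$, the statement has to cover these as well, in the form $Q(u)+Q(\delta)\le1+Q(u+\delta-1)$. The recursion for superadditivity is closed as follows: let $\Delta$ be the supremum of the violations of the inequality and show that every violation is at most $\theta\Delta$; then $\Delta=0$. The other recursions are closed in the same way.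

\subsection{Preparations}

The definition of $z$ gives $1=c+rcz$, so $rcz=1-c$. Since $c+c^2\ge c+rc=a>1$,
\begin{equation}\label{eq:cbounds}
1-rz=\frac{2c-1}c\ge c^2,\qquad\text{because } 2c-1-c^3=(1-c)(c^2+c-1)>0 .
\end{equation}
The trade of Section~\ref{sec:exchange} is unprofitable, as shown at the end of that section:
\begin{equation}\label{eq:noexchange}
wQ(rs)\le\kappa Q(s)\qquad(0\le s\le1).
\end{equation}
Next, since $cL(x)=\frac{x-c}r$, combining \eqref{eq:Q} and \eqref{eq:scale} yields
\begin{equation}\label{eq:above}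
wQ(x)=w^2+\kappa Q\Bigl(\frac{x-c}r\Bigr)\qquad(c\le x<1).
\end{equation}
Just below $c$ there is a matching lower bound. For $0\le h\le1$ we have $c-rh=c(1-\frac rch)$ and $1-\frac rch\ge1-h\ge0$, so
\begin{equation}\label{eq:below}
Q(c-rh)\ge wQ(1-h)\qquad(0\le h\le1).
\end{equation}
Finally,
\begin{equation}\label{eq:convex}
w^2+\kappa\xi\le\kappa+w^2\xi\qquad(0\le\xi\le1),
\end{equation}
because the right side minus the left side is $(\kappa-w^2)(1-\xi)$. The inequality $r\le c$ enters through \eqref{eq:cbounds}, \eqref{eq:noexchange}, \eqref{eq:below} and once in Lemma~\ref{lem:K}.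

The next lemma will be needed for two summands that are both at least $c$.

\begin{lemma}\label{lem:J}
For $0\le y<z$, \quad $w\bigl(1-Q(1-r(z-y))\bigr)\le\kappa\bigl(1-Q(y)\bigr)$.
\end{lemma}

\begin{proof}
Let $j(y)$ be the left side minus the right side and $J=\max(0,\sup j)$, the supremum over $[0,z)$. We show $j(y)\le\kappa J$ for all $y$; then $J\le\kappa J$, so $J=0$. Put $P=1-r(z-y)$. By \eqref{eq:cbounds}, $P\in[c^2,1)$.

\emph{Case 1: $P<c$.} Then $P/c\in[c,1)$. By \eqref{eq:Q} and \eqref{eq:above}, $Q(P)=wQ(P/c)=w^2+\kappa Q\bigl(\frac{P-c^2}{rc}\bigr)$. The argument on the right equals $cL(P/c)<1$, so multiplying by $w$ and using \eqref{eq:scale},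
\[
wQ(P)=w^3+\kappa Q\Bigl(\frac{P-c^2}r\Bigr).
\]
Since $P-ry=1-rz\ge c^2$, we have $\frac{P-c^2}r\ge y$, and so $wQ(P)\ge w^3+\kappa Q(y)$. Therefore
\[
j(y)\le w-w^3-\kappa=-(1-2w+w^3)=-\kappa(1-w-w^2)\le0 .
\]

\emph{Case 2: $P\ge c$.} From $P-c=rcz-r(z-y)$ we get
\[
\frac{P-c}r=y^*:=y-(1-c)z=y-rcz^2\ \ge0,
\]
and \eqref{eq:above} gives $wQ(P)=w^2+\kappa Q(y^*)$. Since $w-w^2=w\kappa$,
\begin{equation}\label{eq:jcase2}
j(y)=w\kappa-\kappa Q(y^*)-\kappa+\kappa Q(y)=\kappa\bigl[Q(y)-Q(y^*)-\kappa\bigr].
\end{equation}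

\emph{(a) $y\ge c$.} Let $\eta=L(y)\in[0,z)$, so $Q(y)=w+\kappa Q(\eta)$ and $y^*=c+rc(\eta-z^2)$.
If $\eta\ge z^2$, then $Q(y^*)\ge Q(c)=w$, so $Q(y)-Q(y^*)\le1-w=\kappa$ and $j(y)\le0$.
If $\eta<z^2$, then $y^*=c\bigl(1-r(z^2-\eta)\bigr)$. Since $z^2<z$, we get $Q(y^*)=wQ(1-r(z^2-\eta))\ge wQ(1-r(z-\eta))$, and
\[
j(y)\le\kappa\bigl[w+\kappa Q(\eta)-\kappa-wQ(1-r(z-\eta))\bigr]=\kappa\,j(\eta)\le\kappa J .
\]

\emph{(b) $y<c$.} Let $q=y/c<1$, so $Q(y)=wQ(q)$. If $q<c$, then $Q(y)\le w^2\le\kappa$ and $j(y)\le0$. If $q\ge c$, let $v=\frac{q-c}r=cL(q)\in[0,1)$. By \eqref{eq:above}, $Q(y)=w^2+\kappa Q(v)$. Moreover $y^*=c(q-rz^2)$ with $q-rz^2=c-r(z^2-v)$, so $Q(y^*)=wQ(c-r(z^2-v))$.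
If $v\ge z^2$, this is at least $wQ(c)=w^2$, so $Q(y)-Q(y^*)\le\kappa$.
If $v<z^2$, then \eqref{eq:below} with $h=z^2-v$ gives $Q(y^*)\ge w^2Q(1-z^2+v)\ge w^2Q(v)$, and by \eqref{eq:convex} $Q(y)-Q(y^*)\le w^2+\kappa Q(v)-w^2Q(v)\le\kappa$.
For either size of $v$, $j(y)\le0$ by \eqref{eq:jcase2}.
\end{proof}

\subsection{Superadditivity}

Let
\[
R(x)=\begin{cases}Q(x),&0\le x<1,\\ 1+Q(x-1),&1\le x<2,\end{cases}
\qquad
\Delta=\sup_{u,d\in[0,1)}\bigl[Q(u)+Q(d)-R(u+d)\bigr].
\]
Then $\Delta\in[0,2]$; take $u=d=0$ for the lower bound. For $u,d\in[0,1)$,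
\begin{align}
Q(u)+Q(d)&\le Q(u+d)+\Delta &&\text{if } u+d<1, \label{eq:D1}\\
Q(u)+Q(d)&\le1+Q(u+d-z)+\Delta &&\text{if } u+d\ge z. \label{eq:D2}
\end{align}
The first is the definition. The second follows from the definition and $Q(u+d-1)\le Q(u+d-z)$ if $u+d\ge1$, and from \eqref{eq:D1} and $Q(u+d)\le1$ if $z\le u+d<1$.

When exactly one summand is at least $c$ and the sum is at least $1$, the inequality we need is the following one. Its special case $e=0$ also serves when both summands are below $c$.

\begin{lemma}\label{lem:K}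
Let $q\in[0,1)$, $e\in[0,z)$ and $p=q-r(z-e)\ge0$. Then
\[
wQ(q)+\kappa Q(e)\le\kappa+wQ(p)+\kappa\Delta .
\]
If $e=0$, the term $\kappa\Delta$ can be omitted.
\end{lemma}

\begin{proof}
\emph{Case 1: $q<c$.} If $e=0$, then $wQ(q)\le w^2\le\kappa$. In general $\kappa(1-Q(e))\ge w^2(1-Q(e))$ and $\kappa\Delta\ge w^2\Delta$, so it suffices to show $wQ(q)\le w^2(1-Q(e))+wQ(p)+w^2\Delta$, or, dividing by $w$,
\[
Q(q)+wQ(e)\le w+Q(p)+w\Delta .
\]
The left side is $w[Q(\frac qc)+Q(e)]$. If $\frac qc+e<1$, it is at most $w+w\Delta$ by \eqref{eq:D1}. Otherwise the definition of $\Delta$ and \eqref{eq:scale} show that it is at most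
\[
w\bigl[1+Q(\tfrac qc+e-1)+\Delta\bigr]=w+Q(q+ce-c)+w\Delta .
\]
Here $q+ce-c\le p$, because $r\le c$ gives
\[
p-(q+ce-c)=c(1-e)-r(z-e)\ge c(1-e)-c(z-e)=c(1-z)>0 .
\]

\emph{Case 2: $q\ge c$.} Let $v=\frac{q-c}r=cL(q)\in[0,1)$. By \eqref{eq:above}, $wQ(q)=w^2+\kappa Q(v)$; moreover $p=c+r(v+e-z)\le q<1$.

If $v+e\ge z$, then $p\ge c$, and \eqref{eq:above} gives $wQ(p)=w^2+\kappa Q(v+e-z)$. By \eqref{eq:D2},
\[
wQ(q)+\kappa Q(e)=w^2+\kappa\bigl(Q(v)+Q(e)\bigr)\le w^2+\kappa\bigl(1+Q(v+e-z)+\Delta\bigr)=\kappa+wQ(p)+\kappa\Delta .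
\]
If $e=0$, use $Q(v)\le1$ and $Q(p)\ge w$ instead: $wQ(q)\le w^2+\kappa\le\kappa+wQ(p)$.

If $y:=v+e<z$, then $Q(v)+Q(e)\le Q(y)+\Delta$ by \eqref{eq:D1}, without $\Delta$ if $e=0$. By \eqref{eq:below}, $wQ(p)=wQ(c-r(z-y))\ge w^2Q(1-z+y)\ge w^2Q(y)$. With \eqref{eq:convex} we get
\[
wQ(q)+\kappa Q(e)\le w^2+\kappa Q(y)+\kappa\Delta\le\kappa+w^2Q(y)+\kappa\Delta\le\kappa+wQ(p)+\kappa\Delta,
\]
again without $\Delta$ if $e=0$.
\end{proof}

\begin{proposition}\label{prop:S}
$\Delta=0$; that is, $Q(u)+Q(d)\le R(u+d)$ for all $u,d\in[0,1)$.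
\end{proposition}

\begin{proof}
Let $u\le d$ and $x=u+d$. We show $Q(u)+Q(d)\le R(x)+\theta\Delta$. Then $\Delta\le\theta\Delta$, so $\Delta=0$.

\emph{Case 1: $d<c$.} By \eqref{eq:Q}, $Q(u)+Q(d)=w[Q(\frac uc)+Q(\frac dc)]\le wR(\frac xc)+w\Delta$, so it suffices that $wR(\frac xc)\le R(x)$.
\begin{itemize}
\item $x<c$: $wR(\frac xc)=wQ(\frac xc)=Q(x)$.
\item $c\le x<1$: let $s=L(x)\in[0,1)$. Then $\frac xc-1=rs<1$, and \eqref{eq:noexchange} gives $wR(\frac xc)=w+wQ(rs)\le w+\kappa Q(s)=Q(x)$.
\item $x\ge1$: let $q=\frac xc-1$, which is less than $1$ as $x<2c$. Then $x-1=cq+c-1=c(q-rz)$, so $q-rz\ge0$. Lemma~\ref{lem:K} with $e=0$ gives $wR(\frac xc)=w+wQ(q)\le1+wQ(q-rz)=1+Q(x-1)=R(x)$.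
\end{itemize}

\emph{Case 2: $u<c\le d$.} Let $e=L(d)\in[0,z)$. Then $Q(u)+Q(d)=w+wQ(\frac uc)+\kappa Q(e)$.
\begin{itemize}
\item $x<1$: let $s=\frac u{rc}$. Then $s+e=\frac{u+d-c}{rc}=L(x)<1$, and $\frac uc=rs$. By \eqref{eq:noexchange} and \eqref{eq:D1} the sum is at most $w+\kappa(Q(s)+Q(e))\le w+\kappa Q(L(x))+\kappa\Delta=Q(x)+\kappa\Delta$.
\item $x\ge1$: let $q=\frac uc$. Since $d=c+rce$ and $1=c+rcz$, we have $x-1=cq-rc(z-e)=cp$ with $p=q-r(z-e)\ge0$. Lemma~\ref{lem:K} bounds the sum by $w+\kappa+wQ(p)+\kappa\Delta=1+Q(x-1)+\kappa\Delta=R(x)+\kappa\Delta$.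
\end{itemize}

\emph{Case 3: $u,d\ge c$.} Then $x\ge2c>1$. Let $e_1=L(u)$, $e_2=L(d)$ and $y=e_1+e_2$. The sum is $2w+\kappa(Q(e_1)+Q(e_2))$, and
\[
x-1=2c+rcy-(c+rcz)=c-rc(z-y).
\]
\begin{itemize}
\item $y\ge z$: then $x-1\in[c,1)$ and $L(x-1)=y-z$, so $R(x)=1+w+\kappa Q(y-z)$. By \eqref{eq:D2} the sum is at most $2w+\kappa+\kappa Q(y-z)+\kappa\Delta=R(x)+\kappa\Delta$.
\item $y<z$: then $x-1=cP$ with $P=1-r(z-y)$, so $R(x)=1+wQ(P)$. Lemma~\ref{lem:J} says $\kappa Q(y)\le\kappa-w+wQ(P)$. With \eqref{eq:D1} the sum is at most $2w+\kappa Q(y)+\kappa\Delta\le w+\kappa+wQ(P)+\kappa\Delta=R(x)+\kappa\Delta$. \qedhere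
\end{itemize}
\end{proof}

\subsection{No first bet gains}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Gamma=\max\bigl(0,\sup[\,wQ(U)+\kappa Q(D)-Q(f)\,]\bigr)$, the supremum over all $f\in[0,1)$ and all bets \eqref{eq:bets} at $f$. We show that each bracket is at most $\theta\Gamma$. Then $\Gamma=0$, and Lemma~\ref{lem:criterion} finishes the proof. Below, ``the value'' is $wQ(U)+\kappa Q(D)$. Recall $t=f/c=U+rD$. If $t\ge1$, then $f\ge c$ and $L(f)=\frac{t-1}r$.

\emph{$U\ge1$.} Then $t\ge1$ and $D=\frac{t-U}r\le\frac{t-1}r=L(f)$, so the value is at most $w+\kappa Q(L(f))=Q(f)$. From now on $U<1$.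

\emph{$D\le U<c$.} If $t<1$, then $(\frac Uc,\frac Dc)$ is a bet at the fortune $t$, and $wQ(U)+\kappa Q(D)=w\bigl[wQ(\tfrac Uc)+\kappa Q(\tfrac Dc)\bigr]\le w\bigl(Q(t)+\Gamma\bigr)=Q(f)+w\Gamma$. If $t\ge1$, then $wQ(U)+\kappa Q(D)\le Q(U)\le Q(c)=w\le Q(f)$.

\emph{$D<c\le U$.} Let $u=L(U)\in[0,z)$ and $\delta=\frac Dc\in[0,1)$. Then
\[
u+\delta=\frac{U-c+rD}{rc}=\frac{t-c}{rc},\qquad wQ(U)+\kappa Q(D)=w\bigl[w+\kappa\bigl(Q(u)+Q(\delta)\bigr)\bigr].
\]
If $t<1$, then $t\ge U\ge c$ and $u+\delta=L(t)<1$. By Proposition~\ref{prop:S} the value is at most $w[w+\kappa Q(L(t))]=wQ(t)=Q(f)$.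

If $t\ge1$, then $u+\delta-z=\frac{t-1}{rc}$, so $0\le u+\delta-z<1$ and $L(f)=c(u+\delta-z)$; hence $Q(f)=w+\kappa wQ(u+\delta-z)$. By \eqref{eq:D2} with $\Delta=0$ the value is at most $w^2+w\kappa\bigl(1+Q(u+\delta-z)\bigr)=w+w\kappa Q(u+\delta-z)=Q(f)$.

\emph{$c\le D\le U$.} Let $u=L(U)$ and $\delta=L(D)$, so $0\le\delta\le u$ and
\[
wQ(U)+\kappa Q(D)=w+\kappa\bigl[wQ(u)+\kappa Q(\delta)\bigr].
\]
Here $t\ge c(1+r)=a>1$ and $u+r\delta=\frac{U+rD-c(1+r)}{rc}=\frac{t-a}{rc}$. So $(u,\delta)$ is a bet at $f''=\frac{t-a}r$, and $0\le f''<\frac{t-1}r=L(f)<1$. The value is at most $w+\kappa\bigl(Q(f'')+\Gamma\bigr)\le w+\kappa Q(L(f))+\kappa\Gamma=Q(f)+\kappa\Gamma$.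
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Optimality Of Bold Play For Primitive Casinos In The Presence Of Inflation},
\texttt{http://services.cambridge.org/core/services/aop-cambridge-core/}\allowbreak
\texttt{content/view/E72E029975CA4119567F7EA529BBD680/}\allowbreak
\texttt{S0021900200000103a.pdf/}\allowbreak
\texttt{on\_optimality\_of\_bold\_play\_for\_primitive\_casinos\_}\allowbreak
\texttt{in\_the\_presence\_of\_inflation.pdf}
\end{thebibliography}

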